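# Log-concavity of subgroup counts in finite abelian $p$-groups

## Types, subgroup counts, and a partial order on polynomials

Throughout, $p$ is a prime when we count, and a polynomial variable afterwards.

**Definition (type).** Let $\lambda=(\lambda_1,\lambda_2,\dots,\lambda_\ell)$ be an integer partition, with size $|\lambda|=\lambda_1+\cdots+\lambda_\ell$. A finite abelian $p$-group has *type* $\lambda$ if it is isomorphic to
$$\mathbb Z/p^{\lambda_1}\mathbb Z\oplus\cdots\oplus\mathbb Z/p^{\lambda_\ell}\mathbb Z .$$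
Its order is $p^{|\lambda|}$. Zero parts may be added or deleted freely. For example, type $(2,1)$ means $\mathbb Z/p^2\oplus\mathbb Z/p$, and so does $(2,1,0)$. We call the parts *rows*, $\lambda_1$ is the largest part, and $\emptyset_1=0$. We write $1^n$ for $(1,\dots,1)$ with $n$ ones, and $(M^s)$ for $s$ rows of length $M$.

**Definition (subgroup counts).** $\alpha_\lambda(k)=\alpha_\lambda(k;p)$ is the number of subgroups of order $p^k$ in a group of type $\lambda$, and $\alpha_\lambda(k)=0$ if $k<0$ or $k>|\lambda|$. For fixed $\lambda$ and $k$ this count is given at every prime by one polynomial in $p$ (the recursion (2) below also shows this, by induction on $|\lambda|$). We use $\alpha_\lambda(k)$ for that polynomial. It is unique, since two polynomials that agree at all primes agree.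

Three examples by direct counting.

* Type $(m)$: a cyclic group has exactly one subgroup of each order dividing $p^m$, so the sequence is $1,1,\dots,1$.
* Type $(1,1)$: the subgroups of order $p$ are the lines in a plane over $\mathbb F_p$, so the sequence is $1,\ 1+p,\ 1$.
* Type $(2,1)$: the elements killed by $p$ form a group of order $p^2$, so there are $(p^2-1)/(p-1)=1+p$ subgroups of order $p$. The duality recalled below gives the same number of order $p^2$. The sequence is $1,\ 1+p,\ 1+p,\ 1$.

**Definition (coefficientwise order).** For $X,Y\in\mathbb Z[p]$ write $X\ge Y$ if $X-Y$ has nonnegative coefficients. The relation is preserved by addition and by multiplication by polynomials with nonnegative coefficients. It is stronger than an inequality of values: $p^2-2p+1=(p-1)^2$ is nonnegative at every real $p$, but $p^2+1\ge 2p$ is false in our sense.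

**Definition ($p$-log-concavity).** A sequence $a_0,\dots,a_n$ of polynomials is *$p$-log-concave* if $a_k^2\ge a_{k-1}a_{k+1}$ for $0<k<n$. It is *strongly $p$-log-concave* if, with $a_k=0$ outside $0\le k\le n$, we have $a_ia_j\ge a_{i-1}a_{j+1}$ for all integers $i\le j$.

For example, $1,1+p,1$ is $p$-log-concave because $(1+p)^2-1=2p+p^2$. For positive real numbers the two-index inequality follows from the one-index one by comparing ratios. Polynomials do not allow this. Take
$$p^2,\qquad p+p^2,\qquad 1+2p+p^2,\qquad 4+p+p^2 .$$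
Here $a_1^2-a_0a_2=0$ and $a_2^2-a_1a_3=1+p^2+2p^3$, so the sequence is $p$-log-concave. But
$$a_1a_2-a_0a_3=(p+3p^2+3p^3+p^4)-(4p^2+p^3+p^4)=p-p^2+2p^3$$
has a negative coefficient. So in an induction we should carry two indices from the start.

**Definition (adding rows).** For a partition $\kappa$ and a finite multiset $R$ of nonnegative integers, $\kappa\cup R$ is the partition whose parts are those of $\kappa$ and of $R$. For example $(3,1)\cup\{2,2\}=(3,2,2,1)$. We write $\kappa\cup(s)$ when $R$ has the single element $s$. The number of elements of $R$, counted with zeros, will matter later, although zeros do not change $\kappa\cup R$.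

Now the question. It is posed in connection with the paper "The $q$-Log-Concavity of $q$-Binomial Coefficients" (https://www.ima.umn.edu/sites/default/files/418.pdf):

> Is the sequence $\alpha_\lambda(0),\alpha_\lambda(1),\dots,\alpha_\lambda(|\lambda|)$ $p$-log-concave for every partition $\lambda$?

It is known for $\lambda=1^n$, where $\alpha_{1^n}(k)$ is the $p$-binomial coefficient $\binom nk_p$, and it has been verified by computer for all $|\lambda|\le 29$. The answer is yes, in the strong form.

**Theorem A.** For every $\lambda$ and all integers $i\le j$,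
$$\alpha_\lambda(i)\,\alpha_\lambda(j)\ \ge\ \alpha_\lambda(i-1)\,\alpha_\lambda(j+1).$$

The case $i=j=k$ answers the question. We shall also determine when equality holds (Theorem B), and prove a weighted family of inequalities (Theorem C) together with the sharpness of certain exponents in it (Proposition D).

## Removing the largest row in two ways

We recall one textbook fact. A finite abelian group $G$ is isomorphic to its dual $\mathrm{Hom}(G,\mathbb Q/\mathbb Z)$, and sending a subgroup to its annihilator is a bijection from subgroups of order $p^k$ of $G$ to subgroups of order $p^{|\lambda|-k}$ of the dual, when $G$ has type $\lambda$. Hence, for all $k\in\mathbb Z$,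
$$\alpha_\lambda(k)=\alpha_\lambda(|\lambda|-k).\tag{1}$$

Let $\lambda=(m,\nu)$ with $m\ge1$ and all parts of $\nu$ at most $m$. Put
$$n=|\lambda|,\qquad a=\alpha_\lambda,\qquad b=\alpha_\nu,\qquad c=\alpha_{\nu\cup(m-1)},$$
and write $a_k$ for $a(k)$, and so on. So $b$ has the largest row deleted, and $c$ has it shortened by one. The underlying partitions have sizes $|\nu|=n-m$ and $n-1$. An expression $p^e\cdot 0$ means $0$, even for $e<0$.

**Lemma 1.** For all $k\in\mathbb Z$,
$$a_k=c_{k-1}+p^k\,b_k,\tag{2}$$
$$a_k=c_k+p^{\,n-k}\,b_{k-m}.\tag{3}$$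
Moreover each $\alpha_\lambda(k)$ has nonnegative integer coefficients, and its constant term is $1$ for $0\le k\le|\lambda|$.

**Proof of (2): split subgroups by whether they contain a fixed subgroup of order $p$.** If $k<0$, everything is zero. Let $k\ge 0$ and let $G=C\oplus H$ with $C\cong\mathbb Z/p^m$ and $H$ of type $\nu$. Let $S$ be the subgroup of order $p$ in $C$.

The subgroups of order $p^k$ that contain $S$ correspond to the subgroups of order $p^{k-1}$ of $G/S$, which has type $\nu\cup(m-1)$. There are $c_{k-1}$ of them.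

Now let $K\not\supseteq S$ have order $p^k$. Every nonzero subgroup of the cyclic $p$-group $C$ contains $S$, so $K\cap C=0$. Hence the projection $K\to H$ is injective. If $L\le H$ is its image, then $|L|=p^k$ and $K$ is the graph of a homomorphism $L\to C$. Conversely, the graph of a homomorphism $L\to C$ with $|L|=p^k$ is a subgroup of order $p^k$ meeting $C$ trivially. There are $b_k$ choices of $L$. Since all parts of $\nu$ are at most $m$, we have $p^mL=0$, so every homomorphism from $L$ to $\mathbb Q/\mathbb Z$ lands in the copy of $\mathbb Z/p^m$ there, and $|\mathrm{Hom}(L,C)|=|L|=p^k$. This gives $p^kb_k$ subgroups.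

So (2) holds at every prime, hence as an identity of polynomials.

**Proof of (3): combine (2) with duality.** By (1) and (2), $a_k=a_{n-k}=c_{n-k-1}+p^{n-k}b_{n-k}$. By (1) for $c$, of size $n-1$, we have $c_{n-1-k}=c_k$. By (1) for $b$, of size $n-m$, we have $b_{n-k}=b_{(n-m)-(n-k)}=b_{k-m}$.

**Proof of the last claim.** Induct on $|\lambda|$, the case $\lambda=\emptyset$ being clear. The coefficients are nonnegative integers by (2). The constant term of $a_0=1$ is $1$. For $1\le k\le n$ the term $p^kb_k$ has no constant term, so $a_k$ has the constant term of $c_{k-1}$, which is $1$ because $0\le k-1\le n-1$. $\square$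

**Small cases.** For $\lambda=(2,2)$ we have $c=\alpha_{(2,1)}=(1,1+p,1+p,1)$ and $b=\alpha_{(2)}=(1,1,1)$, so (2) gives
$$\alpha_{(2,2)}:\quad 1,\ \ 1+p,\ \ 1+p+p^2,\ \ 1+p,\ \ 1,$$
and $a_2^2-a_1a_3=(1+p+p^2)^2-(1+p)^2=2p^2+2p^3+p^4$. For $\lambda=(3,1)$ we have $c=\alpha_{(2,1)}$ and $b=(1,1)$, so
$$\alpha_{(3,1)}:\quad 1,\ \ 1+p,\ \ 1+p,\ \ 1+p,\ \ 1,$$
and $a_2^2-a_1a_3=0$. So equality does occur inside the range, and a proof must leave room for it.

## Expanding with one recursion: a term of the wrong sign

Induction on $|\lambda|$ using (2) is the natural first try. Put (2) into all four factors. For $i\ge1$ and $j\ge0$, $a_ia_j-a_{i-1}a_{j+1}$ equals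
$$\begin{aligned}
&\big[c_{i-1}c_{j-1}-c_{i-2}c_j\big]+p^j\big[c_{i-1}b_j-p\,c_{i-2}b_{j+1}\big]\\
&+p^{i-1}\big[p\,b_ic_{j-1}-b_{i-1}c_j\big]+p^{i+j}\big[b_ib_j-b_{i-1}b_{j+1}\big].
\end{aligned}\tag{4}$$
The first and last brackets are of the kind we are proving. The second compares two different partitions, $\nu\cup(m-1)$ and $\nu$; we might hope to add such comparisons to the induction. The third bracket is where the plan stops, because it is not nonnegative in general. For $\lambda=1^n$ we have $c=b$, and with $i=j=k$, $1\le k\le n-1$, the third bracket is $(p-1)\,b_{k-1}b_k$, whose constant term is $-1$. For $\lambda=(m)$ with $m\ge2$ and $i=j=1$ it is $p\cdot0\cdot c_0-b_0c_1=-1$, and the first bracket $c_0^2-c_{-1}c_1=1$ cancels it exactly. So the four brackets cannot be treated one at a time.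

## Mixing the two recursions

Identities (2) and (3) describe the same $a_k$, but the powers of $p$ change in opposite directions: $p^k$ grows with $k$ and $p^{n-k}$ shrinks. In $a_ia_j-a_{i-1}a_{j+1}$ the first index goes down and the second goes up. Use (3) for the first factors $a_i,a_{i-1}$ and (2) for the second factors $a_j,a_{j+1}$. Then passing to the subtracted product raises the exponent in both:
$$a_i=c_i+p^{n-i}b_{i-m},\quad a_{i-1}=c_{i-1}+p^{n-i+1}b_{i-1-m},\quad a_j=c_{j-1}+p^jb_j,\quad a_{j+1}=c_j+p^{j+1}b_{j+1}.$$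
Multiplying out, for $1\le i\le j\le n-1$,
$$a_ia_j-a_{i-1}a_{j+1}=U_1+U_2+U_3+U_4,\tag{5}$$
where
$$\begin{aligned}
U_1&=c_ic_{j-1}-c_{i-1}c_j, & U_2&=p^j\big[c_ib_j-p\,c_{i-1}b_{j+1}\big],\\
U_3&=p^{n-i}\big[b_{i-m}c_{j-1}-p\,b_{i-1-m}c_j\big], & U_4&=p^{n-i+j}\big[b_{i-m}b_j-p^2\,b_{i-m-1}b_{j+1}\big].
\end{aligned}$$
Check on $\lambda=(2,2)$, $i=j=2$, with $m=2$, $n=4$, $b=(1,1,1)$: $U_1=c_2c_1-c_1c_2=0$, $U_2=p^2[c_2b_2-0]=p^2(1+p)$, $U_3=p^2[b_0c_1-0]=p^2(1+p)$, $U_4=p^4[b_0b_2-0]=p^4$. The sum is $2p^2+2p^3+p^4$, as before.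

No term is visibly bad now, but each one makes a demand.

* $U_1$ asks for the two-index inequality for $\nu\cup(m-1)$, with index gap $(j-1)-i\ge-1$.
* $U_2$ asks for an inequality between *two* partitions, $\nu$ and $\nu$ with one extra row of length $m-1$, with a weight $p$. By (1) the bracket in $U_3$ is of the same kind, as we shall verify.
* $U_4$ asks for an inequality within one partition with weight $p^2$, but with the large index gap $j-(i-m)\ge m$.

So Theorem A by itself is too weak to be an induction hypothesis. We need a family that contains these demands and reproduces itself. Let $f=\alpha_{\kappa\cup R}$ where $R$ consists of $r$ extra rows, let $g=\alpha_\kappa$, and aim at $f_ig_j\ge p^ef_{i-1}g_{j+1}$. The way to see the right exponent and gap is to expand such an inequality with (2) alone, as we tried before. The third term then carries the weight $p^{e-1}$, so for $e\ge1$ the trouble of (4) disappears. The bookkeeping is as follows.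

* *Extra rows.* When a row $M$ of $\kappa$ is removed from both $f$ and $g$, one cross term compares $\kappa$ without $M$ with the same partition enlarged by $R$ and one more row $M-1$, with weight $p^{e+1}$ and with gap one larger. So $r\mapsto r+1$ goes with $e\mapsto e+1$ and with one more unit of gap. Starting from $r=0$, $e=0$, gap $\ge-1$, this gives $e=r$ and gap $\ge r-1$.
* *Extra weight with no extra rows.* $U_4$ wants $r=0$, $e=2$. More generally let $r=0$, $e=2t$. The other cross term has weight $p^{2t-1}$ and the two partitions in the wrong order; duality puts them in the right order, turning it into the case $r=1$ with $e=1+2(t-1)$, and it costs $M$ units of gap. If the threshold for $(r,t)$ is $r-1+X_t$, we need $X_t-1-M\ge X_{t-1}$, which is met by $X_t=t(M+1)$.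

## The weighted inequalities

**Theorem C.** Let $\kappa$ be a partition and $R$ a multiset of $r\ge0$ nonnegative integers, all $\ge\kappa_1-1$. Put $f=\alpha_{\kappa\cup R}$, $g=\alpha_\kappa$, and let $t\ge0$ be an integer. Then
$$S_{r,t}(\kappa,R):\qquad f_i\,g_j\ \ge\ p^{\,r+2t}\,f_{i-1}\,g_{j+1}\quad\text{whenever } j-i\ \ge\ r-1+t(\kappa_1+1).\tag{6}$$
In particular ($r=0$), $\alpha_\lambda(i)\alpha_\lambda(j)\ge p^{2t}\alpha_\lambda(i-1)\alpha_\lambda(j+1)$ if $j-i\ge t(\lambda_1+1)-1$.

Theorem A is contained in the case $r=t=0$.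

A few instances show what the hypotheses do.

* $\kappa=(2)$, $R=\{1\}$, $t=0$. Here $f=(1,1+p,1+p,1)$, $g=(1,1,1)$, and the condition is $j\ge i$. At $i=j=1$ the difference is $(1+p)-p=1$.
* The gap condition matters: in the same example at $i=2$, $j=1$ (gap $-1$) the difference is $f_2g_1-p\,f_1g_2=(1+p)-p(1+p)=1-p^2$.
* The condition on $R$ matters: $\kappa=(2)$, $R=\{0\}$ violates it, and at $i=j=1$ with $r=1$ the difference is $1-p$.

## Proof of Theorem C

We induct on
$$N=2|\kappa|+|R|,$$
where $|R|$ is the sum of the elements of $R$. We prove (6) for all $r,t\ge0$ and all $i,j$ at once: when we treat $(\kappa,R,t)$ we assume every instance with smaller $N$, whatever its $r$ and $t$. The weight $2$ on $|\kappa|$ lets us pay for adding a row $M-1$ to $R$ with a row $M$ deleted from $\kappa$.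

Write $e=r+2t$, and fix $i,j$ with $j-i\ge r-1+t(\kappa_1+1)$. If $i\le0$, then $f_{i-1}=0$ and (6) holds because $f_ig_j$ has nonnegative coefficients. So for $\kappa\ne\emptyset$ we assume $i\ge1$. Since $j-i\ge-1$, then $j\ge0$, and the powers $p^{i-1}$, $p^j$ below are honest polynomials.

**Step 0 ($\kappa=\emptyset$): start the induction.** Here $g_{j+1}\ne0$ only for $j=-1$. Then $i\le j-(r-1)-t=-r-t\le0$, so $f_{i-1}=0$. Thus (6) holds. In particular $N=0$ is covered, and from now on $\kappa\ne\emptyset$.

**Step 1 ($r\ge1$ and $\rho:=\max R\ge\kappa_1$): shorten a long extra row.** In this case the largest row of $\kappa\cup R$ lies in $R$, so we can shorten it without touching $\kappa$. We have $\rho\ge\kappa_1\ge1$. Let $R^-$ be $R$ with one $\rho$ replaced by $\rho-1$, and $R_0$ be $R$ with that $\rho$ deleted. All elements of $R^-$ are still $\ge\kappa_1-1$. Put $f^-=\alpha_{\kappa\cup R^-}$ and $d=\alpha_{\kappa\cup R_0}$. By (2), $f_i=f^-_{i-1}+p^id_i$ and $f_{i-1}=f^-_{i-2}+p^{i-1}d_{i-1}$, so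
$$f_ig_j-p^ef_{i-1}g_{j+1}=\big[f^-_{i-1}g_j-p^ef^-_{i-2}g_{j+1}\big]+p^i\big[d_ig_j-p^{e-1}d_{i-1}g_{j+1}\big].\tag{7}$$

* The first bracket is $\ge0$ by $S_{r,t}(\kappa,R^-)$ at $(i-1,j)$. The gap is $j-i+1$, more than enough, and $N$ drops by $1$.
* The second bracket is $\ge0$ by $S_{r-1,t}(\kappa,R_0)$ at $(i,j)$. The exponent is $e-1=(r-1)+2t$, the required gap is one less than what we have, and $N$ drops by $\rho\ge1$.

**Step 2: the expansion for the case where the largest row belongs to $\kappa$.** Suppose $\kappa=(M,\hat\kappa)$ with $M=\kappa_1\ge1$, and all elements of $R$ equal $M-1$ (or $r=0$). Now $M$ is a largest part of both $\kappa$ and $\kappa\cup R$, so we may remove it from both. Put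
$$h=\alpha_{\hat\kappa},\qquad u=\alpha_{\hat\kappa\cup(M-1)},\qquad w=\alpha_{\hat\kappa\cup R},\qquad v=\alpha_{\hat\kappa\cup R\cup(M-1)}.$$
By (2), for the indices we need,
$$f_i=v_{i-1}+p^iw_i,\quad f_{i-1}=v_{i-2}+p^{i-1}w_{i-1},\quad g_j=u_{j-1}+p^jh_j,\quad g_{j+1}=u_j+p^{j+1}h_{j+1}.$$
Assume $e\ge1$. Multiplying out,
$$f_ig_j-p^ef_{i-1}g_{j+1}=T_1+T_2+T_3+T_4,\tag{8}$$
$$\begin{aligned}
T_1&=v_{i-1}u_{j-1}-p^e\,v_{i-2}u_j, & T_2&=p^j\big[v_{i-1}h_j-p^{e+1}v_{i-2}h_{j+1}\big],\\
T_3&=p^i\big[w_iu_{j-1}-p^{e-1}w_{i-1}u_j\big], & T_4&=p^{i+j}\big[w_ih_j-p^e\,w_{i-1}h_{j+1}\big].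
\end{aligned}$$

We now show $T_1,T_2,T_4\ge0$ from the induction hypothesis. The partitions $\hat\kappa$ and $\hat\kappa\cup(M-1)$ have largest part at most $M$. Hence rows $M-1$ are admissible as extra rows for both, and a gap that meets the threshold computed with $M$ as largest part meets the actual threshold.

* $T_1$: use $S_{r,t}(\hat\kappa\cup(M-1),R)$ at $(i-1,j-1)$. Its larger and smaller sequences are $v$ and $u$. The gap $j-i$ is unchanged and $N$ drops by $2$.
* $T_2$: use $S_{r+1,t}(\hat\kappa,R\cup(M-1))$ at $(i-1,j)$. Its sequences are $v$ and $h$, its exponent is $(r+1)+2t=e+1$, and its gap is $j-i+1\ge r+t(M+1)=(r+1)-1+t(M+1)$. $N$ drops by $2M-(M-1)=M+1$.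
* $T_4$: use $S_{r,t}(\hat\kappa,R)$ at $(i,j)$. Its sequences are $w$ and $h$. The gap is unchanged and $N$ drops by $2M$.

Only $T_3$ remains, and it is treated differently for $r\ge1$ and $r=0$.

**Step 3 ($r\ge1$, all elements of $R$ equal to $\kappa_1-1$): $T_3$ by reassigning a row.** Here $e\ge1$. Let $R^\circ$ be $R$ minus one element $M-1$. Then $\hat\kappa\cup R=(\hat\kappa\cup(M-1))\cup R^\circ$: one of the extra rows is counted with the base partition. So $w$ and $u$ are the larger and smaller sequences of $S_{r-1,t}(\hat\kappa\cup(M-1),R^\circ)$. Apply it at $(i,j-1)$: its exponent is $(r-1)+2t=e-1$, its gap is $j-i-1\ge(r-1)-1+t(M+1)$, and $N$ drops by $2+(M-1)=M+1$. So $T_3\ge0$, and (6) holds.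

Since all elements of $R$ are $\ge\kappa_1-1$, either $\max R\ge\kappa_1$ or all elements equal $\kappa_1-1$. So Steps 1 and 3 settle every case with $r\ge1$ and $\kappa\neq\emptyset$.

**Step 4 ($r=0$, $t\ge1$): $T_3$ by duality.** Now $f=g$, $v=u$, $w=h$, $e=2t\ge 2$, and $j-i\ge t(M+1)-1$. The remaining term is
$$T_3=p^i\big[h_iu_{j-1}-p^{2t-1}h_{i-1}u_j\big].$$
In this product the index that goes down belongs to the smaller partition, which is the wrong way round for (6). Duality reverses the directions. Let $|u|,|h|$ denote the sizes of the underlying partitions, so $|u|-|h|=M-1$, and put $I=|u|-j+1$, $J=|h|-i$. By (1),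
$$u_{j-1}=u_I,\qquad u_j=u_{I-1},\qquad h_i=h_J,\qquad h_{i-1}=h_{J+1},$$
so
$$h_iu_{j-1}-p^{2t-1}h_{i-1}u_j=u_Ih_J-p^{1+2(t-1)}u_{I-1}h_{J+1}.\tag{9}$$
The gap is
$$J-I=j-i-1-(M-1)=j-i-M\ \ge\ t(M+1)-1-M=(t-1)(M+1).$$
So (9) is $\ge0$ by $S_{1,t-1}(\hat\kappa,\{M-1\})$ at $(I,J)$, whose threshold is $(t-1)(\hat\kappa_1+1)\le(t-1)(M+1)$. $N$ drops by $2M-(M-1)=M+1$. So $T_3\ge0$, and (6) holds.

**Step 5 ($r=t=0$): the unweighted case by the mixed expansion (5).** Here $e=0$ and (8) fails us for the reason seen after (4), so we use (5). Write $\kappa=(m,\nu)$ with $m=\kappa_1$, $n=|\kappa|$, and $a,b,c$ as in Lemma 1; then $f=g=a$ and $N=2n$. We have $j-i\ge-1$. If $j=i-1$, both sides of (6) are $a_ia_{i-1}$. If $j\ge i$ and $j\ge n$, then $a_{j+1}=0$ and (6) is clear. So let $1\le i\le j\le n-1$, where (5) holds.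

* $U_1\ge0$ by $S_{0,0}(\nu\cup(m-1),\emptyset)$ at $(i,j-1)$, with gap $\ge-1$. The new $N$ is $2(n-1)$.
* $U_2\ge0$ by $S_{1,0}(\nu,\{m-1\})$ at $(i,j)$: the gap is $j-i\ge0$, and $m-1\ge\nu_1-1$. The new $N$ is $2(n-m)+(m-1)=2n-m-1$.
* $U_3\ge0$ by duality. By (1), with sizes $n-1$ for $c$ and $n-m$ for $b$,
$$b_{i-m}=b_{n-i},\quad b_{i-1-m}=b_{n-i+1},\quad c_{j-1}=c_{n-j},\quad c_j=c_{n-j-1}.$$
So the bracket in $U_3$ is $c_{n-j}b_{n-i}-p\,c_{n-j-1}b_{n-i+1}$, which is $\ge0$ by $S_{1,0}(\nu,\{m-1\})$ at $(n-j,n-i)$, with gap $j-i\ge0$. The new $N$ is again $2n-m-1$.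
* $U_4\ge0$ by $S_{0,1}(\nu,\emptyset)$ at $(i-m,j)$: the gap is $j-i+m\ge m\ge\nu_1=-1+(\nu_1+1)$. The new $N$ is $2(n-m)$.

All these values are smaller than $2n$. The cases $\kappa=\emptyset$; $\kappa\ne\emptyset$ with $r\ge1$; $\kappa\neq\emptyset$ with $r=0$ and $t\ge1$; and $\kappa\ne\emptyset$ with $r=t=0$ exhaust all possibilities, so the induction is complete. This proves Theorem C, and with it Theorem A. $\blacksquare$

## When the difference vanishes

**Theorem B.** Let $\lambda=(m,\nu)$ with $m=\lambda_1\ge1$, $n=|\lambda|$, and $1\le i\le j\le n-1$. Then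
$$\alpha_\lambda(i)\alpha_\lambda(j)=\alpha_\lambda(i-1)\alpha_\lambda(j+1)\quad\text{if and only if}\quad|\nu|<i\le j<m.$$
In particular, for $0<k<n$, $\alpha_\lambda(k)^2-\alpha_\lambda(k-1)\alpha_\lambda(k+1)$ is the zero polynomial if and only if $|\nu|<k<\lambda_1$.

For example, with $\lambda=(3,1)$ the only equality is at $i=j=2$, as we saw for $k=2$.

**Proof.** Let $s=|\nu|=n-m$, and $a,b,c$ as in Lemma 1. By Theorem C, the four terms in (5) are all $\ge0$ (as in Step 5). Nonnegative coefficients cannot cancel, so the difference is nonzero as soon as one $U$ is nonzero.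

**Step 1: if $j\le s$, then $U_2\ne0$.** Here $1\le i\le j\le s\le n-1$. By Lemma 1, $c_i$ and $b_j$ have constant term $1$, so the bracket in $U_2$, which is $c_ib_j$ minus a multiple of $p$, has constant term $1$.

**Step 2: if $i\ge m$, then $U_3\ne0$.** Here $0\le i-m\le s$ and $0\le j-1\le n-1$, so $b_{i-m}$ and $c_{j-1}$ have constant term $1$, and so does the bracket in $U_3$.

**Step 3: if $j>s$ and $i<m$, compute the difference exactly.** Subtract (3) at $k-1$ from (2) at $k$. The terms $c_{k-1}$ cancel, and
$$a_k-a_{k-1}=p^kb_k-p^{\,n-k+1}b_{k-1-m}.\tag{10}$$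
At $k=i$ the index $i-1-m$ is negative, so $a_i-a_{i-1}=p^ib_i$. At $k=j+1$ we have $b_{j+1}=0$ because $j+1>s$, so $a_j-a_{j+1}=p^{n-j}b_{j-m}$. Hence
$$a_ia_j-a_{i-1}a_{j+1}=a_i(a_j-a_{j+1})+(a_i-a_{i-1})a_{j+1}=p^{n-j}a_ib_{j-m}+p^ia_{j+1}b_i.\tag{11}$$
Both summands are $\ge0$, and $a_i$, $a_{j+1}$ are nonzero since $0\le i$ and $j+1\le n$. So the difference vanishes if and only if $b_{j-m}=0$ and $b_i=0$. As $j\le n-1$ gives $j-m\le s$, the first condition means $j<m$. As $i\ge1$, the second means $i>s$.

A pair with $s<i\le j<m$ satisfies $j>s$ and $i<m$, so it falls under Step 3. Together the steps say that equality holds exactly when $s<i\le j<m$. $\square$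

## Sharpness of the exponents

**Proposition D.** For $1\le t<M$, the exponent $2t$ in the last statement of Theorem C cannot be increased for $\lambda_1=M$, $j-i=t(M+1)-1$. The exponent $0$ in Theorem A cannot be increased when $i=j$.

That is, for every larger exponent some $\lambda,i,j$ of the indicated kind violates the inequality.

**Step 1: the exponent $0$.** Let $\lambda=(m)$ with $m\ge2$, and $i=j=k$ with $0<k<m$. All counts are $1$, and $1-p^e$ has a negative coefficient for every $e>0$.

**Step 2: counts in $t+1$ equal rows.** Fix $M$. Let $h_k(x_0,\dots,x_t)$ be the complete homogeneous symmetric polynomial, the sum of all monomials of degree $k$; for instance $h_2(1,p)=1+p+p^2$, which is $\alpha_{(2,2)}(2)$. (This $h$ is not the sequence $h$ of Step 2 in the proof of Theorem C.) We claim that for all $t\ge0$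
$$\alpha_{(M^{t+1})}(k)=h_k(1,p,\dots,p^t)\qquad(0\le k\le M).\tag{12}$$
For $t=0$ both sides are $1$. Let $t\ge1$ and $a=\alpha_{(M^{t+1})}$. In (10) we have $m=M$ and $b=\alpha_{(M^t)}$, and for $k\le M$ the last term vanishes because $k-1-M<0$. So $a_k-a_{k-1}=p^k\alpha_{(M^t)}(k)$ for $0\le k\le M$. Summing, and using the claim for $t-1$,
$$a_k=\sum_{l=0}^kp^l\,h_l(1,\dots,p^{t-1})=\sum_{l=0}^kh_l(p,\dots,p^t)=h_k(1,p,\dots,p^t).$$
The middle equality holds because $h_l$ is homogeneous of degree $l$. The last one sorts the monomials by their degree $l$ in the variables other than the first, which is set to $1$. This proves (12). The polynomial in (12) has degree $kt$, reached by the monomial $x_t^k$, and positive leading coefficient.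

**Step 3: compare degrees.** Let $1\le t<M$, $\lambda=(M^{t+1})$, $n=(t+1)M$, $a=\alpha_\lambda$, and take $i=1$, $j=t(M+1)$, so that $j-i=t(M+1)-1$. Then $n-j=M-t\ge1$, and (1) gives $a_j=a_{M-t}$ and $a_{j+1}=a_{M-t-1}$, with both indices between $0$ and $M$. By (12),
$$\deg(a_1a_j)-\deg(a_0a_{j+1})=t+(M-t)t-(M-t-1)t=2t.$$
So for $e>2t$ the product $p^ea_0a_{j+1}$ has larger degree than $a_1a_j$, and $a_1a_j-p^ea_0a_{j+1}$ has a negative leading coefficient. $\square$

The smallest instance is $M=2$, $t=1$: $\lambda=(2,2)$, $i=1$, $j=3$. There $a_1a_3-p^2a_0a_4=(1+p)^2-p^2=1+2p$, while $(1+p)^2-p^3$ has leading coefficient $-1$.
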